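# Averages of $|\widehat f|$ on a measure: from restriction to maximal restriction with no loss of exponents

## 1. A guess, and measures on which it can be tested by hand

Averaging a function over small balls usually costs nothing: on $L^q(\mathbb R^d)$ with $1<q\le\infty$ the Hardy–Littlewood maximal operator is bounded. So if the size of $\widehat f$ on some measure $\mu$ is controlled by $\|f\|_{L^p}$, one would first guess that the averages of $|\widehat f|$ over small balls, evaluated on $\mu$, are controlled by $\|f\|_{L^p}$ as well, with the same exponents. There is one reason to doubt this. If $\mu$ lives on a null set, the hypothesis speaks about $\widehat f$ on that null set, while the averages see $|\widehat f|$ around it. Let us make the guess precise and test it.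

Throughout, $\widehat f(\xi)=\int f(x)e^{-2\pi i x\cdot\xi}\,dx$, $B(\xi,r)$ is an open ball, $B_r=B(0,r)$, $v_d=|B_1|$ is Lebesgue measure of the unit ball, $p'$ is the conjugate exponent of $p$ (with $1'=\infty$), and
$$A_rG(\xi)=\frac1{|B_r|}\int_{|\eta|<r}G(\xi-\eta)\,d\eta .$$

**Definition (restriction inequality).** Let $\mu$ be a finite Borel measure on $\mathbb R^d$, $p\in[1,2]$, $q\in[1,\infty)$. The restriction inequality holds for $\mu$ if there is $C_0<\infty$ with
$$\|\widehat f\|_{L^q(\mu)}\le C_0\|f\|_{L^p(\mathbb R^d)}\qquad\text{for all } f\in\mathcal S(\mathbb R^d).\tag{1}$$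

**Definition (maximal restriction inequality).** It holds for $\mu$ with exponents $(p_1,q_1)$ if there is $C<\infty$ with
$$\Big\|\sup_{0<r<1}A_r|\widehat f|\Big\|_{L^{q_1}(\mu)}\le C\|f\|_{L^{p_1}(\mathbb R^d)}\qquad\text{for all } f\in\mathcal S(\mathbb R^d).\tag{2}$$

The classical singular example for (1) is surface measure on the unit sphere, $d\ge2$, with $q=2$ and $1\le p\le \frac{2(d+1)}{d+3}$ (the Tomas–Stein theorem); here $q>p$.

A known result of Kovač (Theorem 1.1.3 in the source of the problem, "On the regularity of Fourier transforms and maximal functions") says: if (1) holds with $p\in[1,2]$ and $q\in(p,\infty)$, then (2) holds with $p_1=\frac{2p}{p+1}$ and $q_1=2q$. The guess is that (2) holds with $p_1=p$ and $q_1=q$.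

Another normalization of the Fourier transform changes $\mu$ by a dilation and the inequalities by constant factors. The dilation also rescales $r$; this will not matter, because our estimates are for the supremum over all $r>0$.

**Test $p=1$.** Since $|\widehat f|\le\|f\|_1$ everywhere, $A_r|\widehat f|\le\|f\|_1$, and both (1) and (2) hold for every finite $\mu$ and every $q$. The guess is right here.

**Test with bumps.** Let $\psi(\xi)=e^{1-|\xi|^2}$, a Schwartz function with $\psi\ge1$ on the unit ball, let $\check\psi$ be its inverse transform, and define $f_\delta\in\mathcal S$ by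
$$\widehat{f_\delta}(\xi)=\delta^{-d/p'}\psi\Big(\frac{\xi-\xi_0}{\delta}\Big),\qquad\text{so}\qquad |f_\delta(x)|=\delta^{d-d/p'}|\check\psi(\delta x)|,\qquad \|f_\delta\|_p=\|\check\psi\|_p .\tag{3}$$
The norm is independent of $\delta$ because $d-d/p'=d/p$. As $\widehat{f_\delta}\ge\delta^{-d/p'}$ on $B(\xi_0,\delta)$, (1) forces
$$\mu(B(\xi_0,\delta))\le (C_0\|\check\psi\|_p)^q\,\delta^{dq/p'}\qquad\text{for all }\xi_0\in\mathbb R^d,\ \delta>0.\tag{4}$$

**Test with a point mass.** If $\mu$ has an atom, letting $\delta\to0$ in (4) shows $p'=\infty$. So atoms occur only for $p=1$, where the guess is right.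

**Test $p=2<q$.** A unit cube is covered by $O(\delta^{-d})$ balls of radius $\delta$, so by (4) its $\mu$-measure is $O(\delta^{dq/2-d})$, which tends to $0$ as $\delta\to0$ because $q>2$. Hence $\mu=0$, and (2) is trivial. The guess is right.

**Test with Lebesgue measure on the unit ball, $1<p<2$.** By (4) with $\xi_0=0$, (1) requires $q\le p'$. For such $q$, Hölder's inequality on the ball and the Hausdorff–Young inequality give (1), and the Hardy–Littlewood maximal theorem gives
$$\Big\|\sup_{r>0}A_r|\widehat f|\Big\|_{L^{p'}(\mathbb R^d)}\le C\|\widehat f\|_{L^{p'}(\mathbb R^d)}\le C\|f\|_p .$$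
A last use of Hölder on the ball gives (2) with $(p,q)$. The guess is right. For $t<p'$ the maximal theorem on $L^{p'/t}$ even gives the bound for the larger quantity $\sup_r(A_r|\widehat f|^t)^{1/t}$.

This last argument says nothing for the sphere: it controls the maximal function in $L^{p'}$ with respect to Lebesgue measure, for which the sphere is a null set.

## 2. What is true, and for which averages

The guess is correct, and the $L^t$ averages that worked for the ball work for every $\mu$.

**Theorem 1.** Let $1\le p<2$, $p<q<\infty$, let $\mu$ be a finite Borel measure on $\mathbb R^d$, and suppose (1) holds with constant $C_0$. Then for every $t\in[1,p')$ there is $C=C(d,p,q,t)$ with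
$$\Big\|\sup_{r>0}\big(A_r|\widehat f|^t\big)^{1/t}\Big\|_{L^q(\mu)}\le C\,C_0\,\|f\|_{L^p}\qquad\text{for all }f\in\mathcal S(\mathbb R^d).\tag{5}$$

**Corollary 2.** For every $d\ge1$, every finite Borel measure $\mu$ on $\mathbb R^d$ and all $p\in[1,2]$, $q\in(p,\infty)$ such that (1) holds, the maximal restriction inequality (2) holds with $p_1=p$ and $q_1=q$.

For $p<2$, Corollary 2 is the case $t=1$ of Theorem 1; for $p=2$ we have just seen that $\mu=0$.

**Theorem 3.** Let $1<p<2$.

(a) If $\mu\ne0$ and $t>p'$, then (5) fails, even with the supremum over $r\in(0,1)$ only.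

(b) For $t=p'$, (5) fails for $\mu$ = Lebesgue measure on the unit ball and $q=p'$, where (1) holds.

(c) Let now $1\le p<2$ and let $\mu,q,t$ be as in Theorem 1. Then (5) extends to all $f\in L^p$. If $\mathcal R:L^p\to L^q(\mu)$ denotes the continuous extension of $f\mapsto\widehat f|_{\operatorname{supp}\mu}$, then for each $f\in L^p$
$$\lim_{r\to0}A_r\big|\widehat f-\mathcal Rf(\xi)\big|^t(\xi)=0\qquad\text{for }\mu\text{-a.e. }\xi .$$

In (c), the number $\mathcal Rf(\xi)$ is held fixed inside the average: we average $|\widehat f(\xi-\eta)-\mathcal Rf(\xi)|^t$ over $|\eta|<r$.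

One remark will be used all the time: **(1) holds, with the same $C_0$, for all $g\in L^1\cap L^p$.** Indeed, choose $g_n\in\mathcal S$ with $g_n\to g$ in $L^1$ and in $L^p$ (truncate and mollify). Then $\widehat g_n\to\widehat g$ uniformly, and Fatou's lemma gives $\|\widehat g\|_{L^q(\mu)}\le\liminf_n C_0\|g_n\|_p=C_0\|g\|_p$. So we may cut $f$ sharply by indicator functions.

## 3. Maximal truncations along nested sets

If there were no absolute value inside the average, $A_r\widehat f$ would be the transform of $f$ times a multiplier that cuts off to $|x|\lesssim1/r$. The supremum over $r$ would then be a supremum over nested truncations of $f$. These are handled by the Christ–Kiselev lemma, and it is here that $q>p$ enters.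

**Lemma 1 (Christ–Kiselev).** Assume (1) with $p<q$. Let $E_1\subset\dots\subset E_N$ be measurable sets and $h\in L^1\cap L^p$. Then
$$\Big\|\max_{1\le j\le N}|\widehat{h1_{E_j}}|\Big\|_{L^q(\mu)}\le\kappa\,C_0\,\|h1_{E_N}\|_p,\qquad \kappa=\frac1{1-2^{-(1/p-1/q)}} .$$

*Proof.* Replacing $h$ by $h1_{E_N}$ and scaling, we may assume $h=h1_{E_N}$ and $\|h\|_p=1$ (if the norm is $0$ there is nothing to prove). Call $\int_S|h|^p$ the mass of $S$. All sets below are subsets of $E_N$.

**Step 1: a mass coordinate.** We want a function $\rho:E_N\to[0,1]$ that orders the points so that $\{\rho\le\lambda\}$ has mass exactly $\lambda$ and each $E_j$ is, up to mass zero, a sublevel set of $\rho$. Put $E_0=\emptyset$, $D_i=E_i\setminus E_{i-1}$, and let $\lambda_j$ be the mass of $E_j$, so $\lambda_0=0$, $\lambda_N=1$. Inside the block $D_i$ we sweep in the direction of the first coordinate: for $x\in D_i$ let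
$$\rho(x)=\lambda_{i-1}+G_i(x_1),\qquad G_i(\tau)=\int_{D_i\cap\{y_1\le\tau\}}|h(y)|^p\,dy .$$
The function $G_i$ is nondecreasing, it is continuous because hyperplanes are null sets, and it has limits $0$ at $-\infty$ and $\lambda_i-\lambda_{i-1}$ at $+\infty$.

First, for $0\le c\le\lambda_i-\lambda_{i-1}$ the set $D_i\cap\{G_i(x_1)\le c\}$ has mass $c$. By monotonicity and continuity $\{\tau:G_i(\tau)\le c\}$ is a closed set that contains with $\tau$ everything to its left, so there are three cases.

- It is empty. Then $G_i>c$ everywhere, and the limit $0$ at $-\infty$ forces $c=0$; the mass is $0=c$.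
- It is a half-line $(-\infty,\tau_c]$. Then $G_i(\tau_c)=c$ by continuity, and the mass is $G_i(\tau_c)=c$.
- It is $\mathbb R$. Then $\lambda_i-\lambda_{i-1}\le c$, so equality holds, and the mass is that of $D_i$, which is $c$.

Next, $\{\rho\le\lambda\}$ has mass $\lambda$ for every $\lambda\in[0,1]$. Choose $i$ with $\lambda\in[\lambda_{i-1},\lambda_i]$. Blocks $D_l$ with $l<i$ satisfy $\rho\le\lambda_l\le\lambda$, so they lie in $\{\rho\le\lambda\}$; together they have mass $\lambda_{i-1}$. The part in $D_i$ is $D_i\cap\{G_i(x_1)\le\lambda-\lambda_{i-1}\}$, of mass $\lambda-\lambda_{i-1}$. On blocks $D_l$ with $l>i$ we have $\rho\ge\lambda_{l-1}\ge\lambda$, so such a block meets $\{\rho\le\lambda\}$ only where $G_l(x_1)=0$ (and only if $\lambda_{l-1}=\lambda$); by the case $c=0$ this part has mass $0$. The total is $\lambda$.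

Finally, $E_j\subset\{\rho\le\lambda_j\}$, and both sets have mass $\lambda_j$. So $h=0$ a.e. on the difference, that is,
$$h1_{E_j}=h1_{\{\rho\le\lambda_j\}}\quad\text{a.e.}$$
Also, $\{\rho=\lambda\}$ has mass $0$ for each $\lambda$: for $\lambda>0$ it lies in $\{\lambda-\varepsilon<\rho\le\lambda\}$, of mass $\varepsilon$, and $\{\rho\le0\}$ has mass $0$.

**Step 2: binary expansion.** The purpose is to build every truncation from a fixed family of pieces, at most one of each size. For a dyadic interval $\omega=(a,b]\subset(0,1]$ put $h_\omega=h1_{\{\rho\in\omega\}}$, so $\|h_\omega\|_p^p=|\omega|$. Writing $\lambda_j$ in binary shows that $(0,\lambda_j]$ is, up to possibly the endpoint $\lambda_j$, a disjoint union of dyadic intervals with at most one of each length $2^{-n}$, $n\ge0$. For instance $\frac58=\frac12+\frac18$ gives $(0,\frac58]=(0,\frac12]\cup(\frac12,\frac58]$. In general, if $\lambda_j=\sum_i2^{-n_i}$ with $n_1<n_2<\cdots$, the intervals are those between consecutive partial sums; the left endpoint of the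 $i$-th one is a multiple of $2^{-n_{i-1}}$, hence of $2^{-n_i}$, so it is dyadic. Since $\{\rho=\lambda_j\}$ and $\{\rho\le0\}$ have mass $0$, $h1_{E_j}$ is the sum of the corresponding $h_\omega$, convergent in $L^1$ by dominated convergence. Thus, pointwise,
$$\max_j|\widehat{h1_{E_j}}|\le\sum_{n\ge0}\max_{|\omega|=2^{-n}}|\widehat{h_\omega}|\le\sum_{n\ge0}\Big(\sum_{|\omega|=2^{-n}}|\widehat{h_\omega}|^q\Big)^{1/q}.$$

**Step 3: summation.** There are $2^n$ intervals of length $2^{-n}$, and $\|\widehat{h_\omega}\|_{L^q(\mu)}\le C_0\|h_\omega\|_p=C_02^{-n/p}$. Taking $L^q(\mu)$ norms,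
$$\Big\|\max_j|\widehat{h1_{E_j}}|\Big\|_{L^q(\mu)}\le\sum_{n\ge0}\big(2^n\,C_0^q\,2^{-nq/p}\big)^{1/q}=C_0\sum_{n\ge0}2^{-n(1/p-1/q)}=\kappa C_0 .\qquad\square$$

## 4. Squaring the transform, and what Young's inequality costs

To use Lemma 1 one must get rid of the absolute value in $A_r|\widehat f|$. The first device that comes to mind is to square: $|\widehat f|^2$ is itself a Fourier transform,
$$|\widehat f|^2=\widehat F,\qquad F=f*\tilde f,\qquad \tilde f(x)=\overline{f(-x)},$$
and $(A_r|\widehat f|)^2\le A_r|\widehat f|^2=A_r\widehat F$. Let us carry this through for $f\in\mathcal S$.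

Since $\widehat F\ge0$, we may replace balls by Gaussians. With $\gamma_r(\eta)=r^{-d}e^{-\pi|\eta|^2/r^2}\ge r^{-d}e^{-\pi}$ on $B_r$, we have $A_r\widehat F\le\frac{e^{\pi}}{v_d}\,\widehat F*\gamma_r$, and $\widehat F*\gamma_r$ is the transform of $F(x)e^{-\pi r^2|x|^2}$. Now
$$e^{-\pi r^2|x|^2}=\int_0^\infty1_{\{|x|<R\}}\,2\pi r^2R\,e^{-\pi r^2R^2}\,dR$$
is an average of indicator functions of balls with respect to a probability density in $R$. So $|\widehat F*\gamma_r|\le\sup_{R>0}|\widehat{F1_{B_R}}|$. The transform $\widehat{F1_{B_R}}(\xi)$ is continuous in $R$, so rational $R$ suffice, and Lemma 1 on finite sets of radii together with monotone convergence gives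
$$\Big\|\sup_{r>0}A_r|\widehat f|\Big\|_{L^{2q}(\mu)}^2\le\Big\|\sup_{r>0}A_r\widehat F\Big\|_{L^q(\mu)}\le\frac{e^\pi}{v_d}\,\kappa C_0\,\|F\|_p .\tag{6}$$
It remains to bound $\|f*\tilde f\|_p$. Young's inequality gives $\|f*\tilde f\|_p\le\|f\|_{p_1}^2$ when $1+\frac1p=\frac2{p_1}$, that is, $p_1=\frac{2p}{p+1}$. So we obtain (2) with exactly the exponents $\big(\frac{2p}{p+1},2q\big)$ of the known result.

This is where the approach stops. To keep $p_1=p$ in (6) we would need $\|f*\tilde f\|_p\le C\|f\|_p^2$. Replace $f$ by $f(\lambda\,\cdot)$: the left side scales like $\lambda^{-d-d/p}$ and the right side like $\lambda^{-2d/p}$, so the inequality is false unless $p=1$. The same scaling shows that $\frac{2p}{p+1}$ is the only exponent $p_1$ for which $\|f*\tilde f\|_p\le C\|f\|_{p_1}^2$ can hold. And since (1) is applied to $|\widehat f|^2$, the output is forced into $L^{2q}$. Both losses come from feeding the quadratic object $f*\tilde f$ into the hypothesis. We need a way to remove the absolute value that applies (1)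 only to pieces of $f$ itself.

## 5. Local averages of $|\widehat f|^t$ and dyadic cubes in $x$-space

Suppose for a moment that $f$ were a sum of point masses $c_m$ at the points $2^k(m+(\frac12,\dots,\frac12))$, $m\in\mathbb Z^d$. Then $\widehat f$ would be, up to a unimodular factor, a Fourier series in $\theta=2^k\xi$, and its $L^2$ average over any cube of side $2^{-k}$ would be exactly $(\sum|c_m|^2)^{1/2}$ by Parseval: the absolute value disappears by orthogonality, and only the coefficients remain. For a general $f$, we cut $x$-space into cubes of side $2^k$ and look at $\widehat f(\xi-\eta)$ for $|\eta|\lesssim2^{-k}$. Inside one cube the phase $2\pi(x-x_I)\cdot\eta$ is at most $2\pi d\cdot2^{k-1}\cdot2^{-k-1}=\pi d/2$. It is bounded but not small, so we do not freeze it; we expand it in a power series.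

Let $\mathcal D_k=\{2^k(m+[0,1)^d):m\in\mathbb Z^d\}$ for $k\in\mathbb Z$, let $\mathcal D=\bigcup_k\mathcal D_k$, and let $x_I$ be the center of $I$. Two dyadic cubes are either nested or disjoint. For $\alpha\in\mathbb N_0^d$ and $x\in I\in\mathcal D_k$ put
$$a_I^\alpha(x)=\big(2^{1-k}(x-x_I)\big)^\alpha .\tag{7}$$

**Lemma 2 (pointwise bound).** Let $2\le t<\infty$, $f\in\mathcal S$, $\xi\in\mathbb R^d$. Then
$$\sup_{r>0}\big(A_r|\widehat f|^t(\xi)\big)^{1/t}\le\Big(\frac{4^d}{v_d}\Big)^{1/t}\sum_\alpha\frac{(\pi/2)^{|\alpha|}}{\alpha!}\ \sup_{k\in\mathbb Z}\Big(\sum_{I\in\mathcal D_k}\big|\widehat{f1_Ia_I^\alpha}(\xi)\big|^{t'}\Big)^{1/t'}.\tag{8}$$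

*Proof.*

**Step 1: expansion at one scale.** Fix $k$ and write $c_{I,\alpha}=\widehat{f1_Ia_I^\alpha}(\xi)$. For every $\eta$,
$$\widehat f(\xi-\eta)=\int f(x)e^{-2\pi ix\cdot\xi}e^{2\pi ix\cdot\eta}\,dx=\sum_{I\in\mathcal D_k}e^{2\pi ix_I\cdot\eta}\int_If(x)e^{-2\pi ix\cdot\xi}e^{2\pi i(x-x_I)\cdot\eta}\,dx .$$
Multiplying the exponential series of the $d$ coordinates,
$$e^{2\pi i(x-x_I)\cdot\eta}=\sum_\alpha\frac{(2\pi i)^{|\alpha|}\eta^\alpha(x-x_I)^\alpha}{\alpha!}=\sum_\alpha\frac{(\pi i2^k\eta)^\alpha}{\alpha!}\,a_I^\alpha(x),$$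
and therefore
$$\widehat f(\xi-\eta)=\sum_\alpha\frac{(\pi i2^k\eta)^\alpha}{\alpha!}\,\Phi_\alpha(\eta),\qquad\Phi_\alpha(\eta)=\sum_{I\in\mathcal D_k}c_{I,\alpha}\,e^{2\pi ix_I\cdot\eta}.\tag{9}$$
Since $|a_I^\alpha|\le1$, we have $\sum_I|c_{I,\alpha}|\le\|f\|_1$, and everything converges absolutely.

**Step 2: orthogonality on a cube.** We estimate $\Phi_\alpha$ on $Q_k=[-2^{-k-1},2^{-k-1}]^d$. The cube $I=2^k(m+[0,1)^d)$ has center $x_I=2^k(m+(\frac12,\dots,\frac12))$. So with $\theta=2^k\eta\in[-\frac12,\frac12]^d$,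
$$|\Phi_\alpha(\eta)|=\Big|\sum_{m\in\mathbb Z^d}c_m\,e^{2\pi im\cdot\theta}\Big|,$$
where the $c_m$ are the numbers $c_{I,\alpha}$; the common factor $e^{\pi i(\theta_1+\dots+\theta_d)}$ has modulus $1$. As $\eta$ runs over $Q_k$, $\theta$ runs over one full period. The Hausdorff–Young inequality for Fourier series, $\ell^{t'}\to L^t$ with $t\ge2$, gives
$$\Big(\frac1{|Q_k|}\int_{Q_k}|\Phi_\alpha|^t\,d\eta\Big)^{1/t}\le\Big(\sum_{I\in\mathcal D_k}|c_{I,\alpha}|^{t'}\Big)^{1/t'}.\tag{10}$$

**Step 3: from cubes to balls.** Given $r>0$, choose $k$ with $2^{-k-2}<r\le2^{-k-1}$. Then $B_r\subset Q_k$ and $|Q_k|/|B_r|=2^{-kd}/(v_dr^d)\le4^d/v_d$. On $Q_k$ we have $|(\pi i2^k\eta)^\alpha|\le(\pi/2)^{|\alpha|}$. So (9), Minkowski's inequality in $L^t(Q_k)$ and (10) yield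
$$\big(A_r|\widehat f|^t(\xi)\big)^{1/t}\le\Big(\frac{4^d}{v_d}\Big)^{1/t}\sum_\alpha\frac{(\pi/2)^{|\alpha|}}{\alpha!}\Big(\sum_{I\in\mathcal D_k}|c_{I,\alpha}|^{t'}\Big)^{1/t'} .$$
Bounding each term by its supremum over $k$ gives (8). $\square$

On the right side of (8), hypothesis (1) will be applied to pieces $f1_Ia_I^\alpha$ of $f$, linearly. The price is a supremum over $k$ of $\ell^{t'}$ sums over cubes.

## 6. The supremum over scales: grouping cubes by mass

Two properties of the multipliers (7) are needed, and we give them a name.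

**Definition ($L$-admissible family).** A family of functions $a_I:I\to\mathbb C$, $I\in\mathcal D$, is $L$-admissible if for all $k$ and all $x,y\in I\in\mathcal D_k$
$$|a_I(x)|\le1,\qquad|a_I(x)-a_I(y)|\le L\,2^{-k}|x-y|_\infty .$$
Given such a family and a function $f$, we write $g_I=f1_Ia_I$.

For example, $a_I\equiv1$ is $0$-admissible, and in dimension one $a_I(x)=2^{1-k}(x-x_I)$ is $2$-admissible. In general, $(a_I^\alpha)_I$ is $2|\alpha|$-admissible: the vectors $u=2^{1-k}(x-x_I)$ and $w=2^{1-k}(y-x_I)$ lie in $[-1,1]^d$. Changing one coordinate at a time and using $|u_j^n-w_j^n|\le n|u_j-w_j|$ on $[-1,1]$, we get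
$$|u^\alpha-w^\alpha|\le\sum_j\alpha_j|u_j-w_j|\le|\alpha|\,|u-w|_\infty=2|\alpha|\,2^{-k}|x-y|_\infty.$$

Let $p<s\le q$. For one fixed $k$ the bound we want is immediate. By Minkowski in $L^{q/s}(\mu)$, (1), and $\ell^p\subset\ell^s$,
$$\Big\|\Big(\sum_{I\in\mathcal D_k}|\widehat{g_I}|^s\Big)^{1/s}\Big\|_{L^q(\mu)}\le\Big(\sum_{I\in\mathcal D_k}\|\widehat{g_I}\|_{L^q(\mu)}^s\Big)^{1/s}\le C_0\Big(\sum_{I\in\mathcal D_k}\|f1_I\|_p^s\Big)^{1/s}\le C_0\|f\|_p .$$
Bounding the supremum over $k$ by a sum over $k$ does not work: if $f$ is supported in $[0,1)^d$, then for each $k\ge0$ the cube $[0,2^k)^d$ contributes the same amount $\|f\|_p^s$ to $\sum_k\sum_{I\in\mathcal D_k}\|f1_I\|_p^s$, and the sum diverges. But in this example the offending cubes form a single increasing chain, and for chains we have Lemma 1. So the plan is to sort all dyadic cubes by the size of $\int_I|f|^p$. Cubes of comparable mass will form few chains; on each chain we use a maximal estimate, and over the masses we sum.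

First comes one chain. The cutoffs $1_I$ along a chain are nested, as Lemma 1 wants, but the multipliers $a_I$ change with $I$.

**Lemma 3 (one chain).** Assume (1) with $p<q$. Let $(a_I)$ be $L$-admissible, $f\in L^1\cap L^p$, and let $\gamma\subset\mathcal D$ be totally ordered by inclusion. Then
$$\Big\|\sup_{I\in\gamma}|\widehat{g_I}|\Big\|_{L^q(\mu)}\le C_0(\kappa+2L)\,\|f1_{\bigcup\gamma}\|_p .$$

*Proof.* The family $\gamma$ is countable, so by monotone convergence we may assume it is finite. Cubes of the same generation are equal or disjoint, so $\gamma=\{I_j\}_{j\in J}$ with $J\subset\mathbb Z$ finite, $I_j\in\mathcal D_j$, and $I_i\subset I_j$ for $i\le j$.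

**Step 1: freeze the multiplier at a common point.** Let $z$ be a point of the smallest cube, so $z\in I_j$ for all $j\in J$. Write
$$g_{I_j}=a_{I_j}(z)\,f1_{I_j}+e_j,\qquad e_j=f1_{I_j}b_j,\qquad b_j=a_{I_j}-a_{I_j}(z).$$
Since $|a_{I_j}(z)|\le1$, the first terms are covered by Lemma 1 with the nested sets $I_j$:
$$\Big\|\sup_j|a_{I_j}(z)\widehat{f1_{I_j}}|\Big\|_{L^q(\mu)}\le\kappa C_0\|f1_{\bigcup\gamma}\|_p.$$

**Step 2: the errors are small near $z$.** We split $f$ into the shells of the chain. For $i\in J$ let $f_i=f1_{I_i\setminus I_{i^-}}$, where $i^-$ is the predecessor of $i$ in $J$, and $f_i=f1_{I_i}$ for $i=\min J$; put $f_i=0$ for $i\notin J$. Then $f1_{I_j}=\sum_{m\ge0}f_{j-m}$ for $j\in J$. If $j-m\in J$, then $f_{j-m}$ lives on $I_{j-m}$, a cube of side $2^{j-m}$ that also contains $z$. So $|x-z|_\infty\le2^{j-m}$ there, and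
$$|b_j(x)|\le L\,2^{-j}\,2^{j-m}=L\,2^{-m}\qquad\text{on the support of }f_{j-m}.$$
For instance, with $d=1$, $I_j=[0,2^j)$, $a_{I_j}(x)=2^{1-j}x-1$ and $z=0$, one has $b_j(x)=2^{1-j}x\le2\cdot2^{-m}$ on $[0,2^{j-m})$.

**Step 3: sum over shells.** Pointwise,
$$\sup_j|\widehat{e_j}|\le\sum_{m\ge0}\sup_{j\in J}|\widehat{f_{j-m}b_j}|\le\sum_{m\ge0}\Big(\sum_{j\in J}|\widehat{f_{j-m}b_j}|^q\Big)^{1/q},$$
where only finitely many $m$ contribute. Taking $L^q(\mu)$ norms and using (1) for each $f_{j-m}b_j$,
$$\Big\|\sup_j|\widehat{e_j}|\Big\|_{L^q(\mu)}\le\sum_{m\ge0}C_0L2^{-m}\Big(\sum_{j}\|f_{j-m}\|_p^q\Big)^{1/q}\le2LC_0\Big(\sum_i\|f_i\|_p^p\Big)^{1/p}\le2LC_0\|f1_{\bigcup\gamma}\|_p .$$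
The second inequality uses $q\ge p$, the third the disjointness of the shells. Adding Step 1 proves the lemma. $\square$

**Proposition 4.** Assume (1), and let $1\le p<s\le q<\infty$. Let $(a_I)$ be $L$-admissible and $f\in L^1\cap L^p$. Then
$$\Big\|\sup_{k\in\mathbb Z}\Big(\sum_{I\in\mathcal D_k}|\widehat{g_I}|^s\Big)^{1/s}\Big\|_{L^q(\mu)}\le C(p,q,s)\,(1+L)\,C_0\,\|f\|_p .$$

*Proof.* We may assume $\|f\|_p=1$. Let $m(I)=\int_I|f|^p\le1$.

**Step 1: mass classes.** If $m(I)=0$, then $\widehat{g_I}=0$, and such cubes can be ignored. Every other cube belongs to exactly one of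
$$\mathcal C_n=\{I\in\mathcal D:\ 2^{-n-1}<m(I)\le2^{-n}\},\qquad n\ge0 .$$
As an example take $d=1$, $f=1_{[0,1)}$. Then $\mathcal C_0$ consists of the intervals $[0,2^k)$ with $k\ge0$, a single chain, and for $n\ge1$ the class $\mathcal C_n$ consists of the $2^n$ dyadic intervals of length $2^{-n}$ in $[0,1)$, which are $2^n$ chains with one member each. The next step shows that this picture is general.

**Step 2: each mass class splits into few chains.** We claim that "not disjoint" is an equivalence relation on $\mathcal C_n$. It is reflexive and symmetric. For transitivity we first observe: if $J,J'\subset I$ with $I,J,J'\in\mathcal C_n$, then $J$ and $J'$ are not disjoint, since otherwise $m(I)\ge m(J)+m(J')>2\cdot2^{-n-1}=2^{-n}$. Now let $I,J,K\in\mathcal C_n$ with $I\cap J\ne\emptyset\ne J\cap K$. Dyadic cubes that meet are nested, so there are four cases. If $I\subset J$ and $K\subset J$, the observation shows that $I$ and $K$ meet. If $J\subset I$ and $J\subset K$, then $I\cap K\supset J$. If $I\subset J\subset K$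 or $K\subset J\subset I$, then $I$ and $K$ are nested.

Let $\Gamma_n$ be the set of equivalence classes. It has three properties.

- Each $\gamma\in\Gamma_n$ is totally ordered by inclusion and contains at most one cube of each $\mathcal D_k$, because its members pairwise meet.
- Cubes from different classes are disjoint. Choosing one cube from each class gives disjoint cubes of mass $>2^{-n-1}$ and total mass at most $1$; hence $\#\Gamma_n<2^{n+1}$.
- For $\gamma\in\Gamma_n$, the set $\bigcup\gamma$ is an increasing union of cubes of mass at most $2^{-n}$; hence $\|f1_{\bigcup\gamma}\|_p\le2^{-n/p}$.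

**Step 3: a bound independent of the scale, and summation.** Fix $k$. Every $I\in\mathcal D_k$ with $m(I)>0$ lies in exactly one class $\gamma$, and different cubes of $\mathcal D_k$ lie in different classes. So, pointwise,
$$\sum_{I\in\mathcal D_k}|\widehat{g_I}|^s\le\sum_{n\ge0}\ \sum_{\gamma\in\Gamma_n}\ \sup_{I\in\gamma}|\widehat{g_I}|^s .$$
The right side does not depend on $k$, so it bounds the supremum over $k$. Since $q/s\ge1$, we may take $L^{q/s}(\mu)$ norms term by term, and Lemma 3 gives
$$\Big\|\sup_k\Big(\sum_{I\in\mathcal D_k}|\widehat{g_I}|^s\Big)^{1/s}\Big\|_{L^q(\mu)}^s\le\sum_{n\ge0}\sum_{\gamma\in\Gamma_n}\Big\|\sup_{I\in\gamma}|\widehat{g_I}|\Big\|_{L^q(\mu)}^s\le\sum_{n\ge0}2^{n+1}\,[C_0(\kappa+2L)]^s\,2^{-ns/p}.$$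
The series $\sum_n2^{n+1-ns/p}$ converges because $s>p$. Since $\kappa\ge1$, we have $\kappa+2L\le2\kappa(1+L)$, and the claim follows. $\square$

## 7. Assembling Theorem 1

*Proof of Theorem 1.* By Hölder's inequality $(A_r|\widehat f|^t)^{1/t}$ is nondecreasing in $t$, and $p'>2$. So we may assume $2\le t<p'$, that is,
$$p<t'\le2 .$$

**Step 1: match the exponents.** Let $s=\min(t',q)$. Then $p<s\le q$ and $\|\cdot\|_{\ell^{t'}}\le\|\cdot\|_{\ell^s}$. So in (8) we may replace $t'$ by $s$ on the right side.

**Step 2: apply Proposition 4 to each $\alpha$.** A Schwartz function $f$ lies in $L^1\cap L^p$, and $(a_I^\alpha)_I$ is $2|\alpha|$-admissible. Taking $L^q(\mu)$ norms in (8), the left side of (5) is at most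
$$C(d,p,q,t)\,C_0\|f\|_p\sum_\alpha\frac{(\pi/2)^{|\alpha|}(1+2|\alpha|)}{\alpha!} .$$

**Step 3: sum over $\alpha$.** From $\sum_\alpha\frac{x^{|\alpha|}}{\alpha!}=e^{dx}$, applying $x\frac{d}{dx}$, we get $\sum_\alpha\frac{|\alpha|x^{|\alpha|}}{\alpha!}=dx\,e^{dx}$. With $x=\pi/2$ the sum equals $(1+\pi d)e^{\pi d/2}<\infty$. This proves (5), and with it Corollary 2. $\blacksquare$

The finiteness of $\mu$ was not used in this proof, and the supremum runs over all $r>0$. The condition $t<p'$ was used only as $s>p$, in the convergence of the series at the end of the proof of Proposition 4.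

## 8. Bumps for $t\ge p'$, and Lebesgue points for $t<p'$

*Proof of Theorem 3.* In (a) and (b) we use the functions $f_\delta$ of (3), whose $L^p$ norm does not depend on $\delta$.

**Part (a): one bump near the support, one radius.** Since $\mu\ne0$ we may choose $\xi_0\in\operatorname{supp}\mu$. Let $t>p'$ and $\delta<\frac14$. For $|\xi-\xi_0|<\frac14$ we have $B(\xi,\frac12)\supset B(\xi_0,\delta)$, where $\widehat{f_\delta}\ge\delta^{-d/p'}$. So
$$A_{1/2}|\widehat{f_\delta}|^t(\xi)\ge\frac{v_d\,\delta^d}{|B_{1/2}|}\,\delta^{-dt/p'}=2^d\,\delta^{d-dt/p'}\longrightarrow\infty\qquad(\delta\to0).$$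
Since $\mu(B(\xi_0,\frac14))>0$, the left side of (5), even with $r\in(0,1)$ only, tends to infinity, while $\|f_\delta\|_p$ is constant. So (5) fails.

**Part (b): one bump, all radii.** Let $\mu$ be Lebesgue measure on the unit ball and $q=p'$. Then $q>p$, and (1) follows from Hausdorff–Young. Take $\xi_0=0$. For $\delta<|\xi|<\frac14$ let $r=2|\xi|<1$. Then $B(\xi,r)\supset B(0,|\xi|)\supset B(0,\delta)$, and so
$$A_r|\widehat{f_\delta}|^{p'}(\xi)\ge\frac{v_d\,\delta^d\,\delta^{-d}}{v_d\,(2|\xi|)^d}=2^{-d}|\xi|^{-d}.$$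
Therefore
$$\Big\|\sup_{0<r<1}\big(A_r|\widehat{f_\delta}|^{p'}\big)^{1/p'}\Big\|_{L^{p'}(\mu)}^{p'}\ge2^{-d}\int_{\delta<|\xi|<1/4}|\xi|^{-d}\,d\xi\longrightarrow\infty\qquad(\delta\to0),$$
while $\|f_\delta\|_p$ stays constant. So (5) fails for $t=p'$.

**Part (c), first half: extension of (5) to $L^p$.** Let $f\in L^p$, and let $f_n\in\mathcal S$ with $f_n\to f$ in $L^p$. By Hausdorff–Young $\widehat f_n\to\widehat f$ in $L^{p'}$. As $t<p'$, convergence also holds in $L^t$ of every ball, so $A_r|\widehat f_n|^t(\xi)\to A_r|\widehat f|^t(\xi)$ for all $r$ and $\xi$. Hence, for each $r$ and thus for the supremum over $r$,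
$$\sup_{r>0}\big(A_r|\widehat f|^t(\xi)\big)^{1/t}\le\liminf_{n}\ \sup_{r>0}\big(A_r|\widehat f_n|^t(\xi)\big)^{1/t}.$$
Fatou's lemma and (5) for $f_n$ give (5) for $f$, with the same constant.

**Part (c), second half: convergence.** Let $f\in L^p$ and $g\in\mathcal S$. For $\mu$-a.e. $\xi$ we have $\mathcal Rg(\xi)=\widehat g(\xi)$. Minkowski's inequality for the average over $B(\xi,r)$, applied to
$$\widehat f-\mathcal Rf(\xi)=(\widehat f-\widehat g)+(\widehat g-\widehat g(\xi))+(\mathcal Rg(\xi)-\mathcal Rf(\xi)),$$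
together with the continuity of $\widehat g$, which makes the average of the middle term tend to $0$, gives
$$\Lambda(\xi):=\limsup_{r\to0}\big(A_r|\widehat f-\mathcal Rf(\xi)|^t(\xi)\big)^{1/t}\le H_g(\xi):=\sup_{r>0}\big(A_r|\widehat{f-g}|^t(\xi)\big)^{1/t}+|\mathcal R(f-g)(\xi)|$$
for $\mu$-a.e. $\xi$. By the first half applied to $f-g\in L^p$, and by (1) extended to $L^p$,
$$\|H_g\|_{L^q(\mu)}\le(C+1)\,C_0\,\|f-g\|_p .$$
So for every $\varepsilon>0$, Chebyshev's inequality bounds the $\mu$-measure of $\{\Lambda>\varepsilon\}$ by $\varepsilon^{-q}\big((C+1)C_0\|f-g\|_p\big)^q$. Since $\mathcal S$ is dense in $L^p$, this can be made arbitrarily small by the choice of $g$. Thus $\{\Lambda>\varepsilon\}$ is $\mu$-null for every $\varepsilon>0$, and $\Lambda=0$ $\mu$-a.e. $\blacksquare$
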